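\title{Escaping points and the unbounded regions of a hyperplane arrangement}

\begin{abstract}
Let a finite set $S\subset\mathbb R^d$ be separated by an arrangement of $m$ hyperplanes. Suppose that each point of $S$ can be brought into an unbounded component of the complement by moving the hyperplanes without crossing $S$, where the motion may depend on the point. We prove that $|S|\le 2\sum_{i=0}^{d-1}\binom{m-1}{i}$, the number of unbounded components of an arrangement in general position; the bound is sharp. The proof encodes $S$ by sign vectors, reduces the count to a rank estimate over $\mathbb F_2$, and obtains this estimate from an acyclic-carrier argument on the sphere of escape directions. It also gives a finer bound in terms of the sets of hyperplanes shattered by $S$.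
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix integers $m\ge1$ and $d\ge1$. A \emph{hyperplane} in $\mathbb R^d$ is given by a pair $(a,b)\in(\mathbb R^d\times\mathbb R)\setminus\{0\}$, up to multiplication by a nonzero scalar, as the set $\{v\in\mathbb R^d:\langle a,v\rangle=b\}$. The class with $a=0$ is the hyperplane at infinity, which contains no point of $\mathbb R^d$. The space of hyperplanes is thus $\mathbb{RP}^d$. An \emph{arrangement} of $m$ hyperplanes is an ordered $m$-tuple $\Sigma=(H_1,\dots,H_m)\in(\mathbb{RP}^d)^m$; coincident hyperplanes and the hyperplane at infinity are allowed, and $\Sigma$ also denotes the union $H_1\cup\dots\cup H_m\subset\mathbb R^d$. For a set $S\subset\mathbb R^d$, two arrangements $\Sigma,\Sigma'$ are \emph{homotopic in $\mathbb R^d\setminus S$} if there is a continuous path $t\mapsto\Sigma_t$, $t\in[0,1]$, in $(\mathbb{RP}^d)^m$ with $\Sigma_0=\Sigma$, $\Sigma_1=\Sigma'$ and $\Sigma_t\cap S=\emptyset$ for all $t$.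

Let $\Sigma\cap S=\emptyset$. We say that $S$ has the \emph{unboundedness property} if for each $x\in S$ there is an arrangement $\Sigma'$ of $m$ hyperplanes, homotopic to $\Sigma$ in $\mathbb R^d\setminus S$, such that $x$ lies in an unbounded component of $\mathbb R^d\setminus\Sigma'$. Informally, each point can escape to infinity once the hyperplanes have been moved in its favor, and the other points of $S$ are the obstacles to that motion. How many points can have this property if $\Sigma$ separates them all?

On the line the answer is two. If $x<y<z$ are points of $S$ in different components, then one hyperplane (a point) lies in $(x,y)$ and another in $(y,z)$. Neither can leave its interval without crossing $S$, so the component of $y$ stays inside $(x,z)$. In the plane, take the three lines $v_2=0$, $v_1+1=sv_2$, $1-v_1=sv_2$. For $s=1$ the point $x=(0,\frac12)$ lies in the triangle with vertices $(\pm1,0)$ and $(0,1)$; as $s$ decreases to $0$ the lines never meet $x$, and the triangle opens into a half-strip. If $S$ also contains $(0,2)$, this motion is blocked at $s=\frac12$. So a bounded component can become unbounded, but here only at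 the price of leaving another component empty.

This suggests the answer. A homotopy keeps the points of $S$ separated, so if one arrangement $\Sigma'$ served all points at once, $|S|$ would be at most the number of unbounded components of $\mathbb R^d\setminus\Sigma'$, and one expects general position to be the extreme case. Recall that $m$ affine hyperplanes are in general position if any $k\le d$ of them meet in codimension $k$ and any $d+1$ of them have empty intersection; the number of unbounded components of the complement is then
\[
\gamma(m,d)=2\sum_{i=0}^{d-1}\binom{m-1}{i}.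
\]
Thus $\gamma(m,1)=2$, $\gamma(m,2)=2m$, and $\gamma(m,d)=2^m$ for $m\le d$. The difficulty is that $\Sigma'$ depends on the point, so there is no single arrangement whose components can be counted. For $d=2$ the bound $|S|\le 2m$ is known. The statement for all $d$ is the conjecture posed in \cite{source}, which we prove.

\begin{theorem}\label{thm:main}
Let $\Sigma$ be an arrangement of $m$ hyperplanes in $\mathbb R^d$ and let $S\subset\mathbb R^d$ be a finite set such that $\Sigma\cap S=\emptyset$, no component of $\mathbb R^d\setminus\Sigma$ contains two points of $S$, and $S$ has the unboundedness property. Then $|S|\le\gamma(m,d)$.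
\end{theorem}

The bound is attained for all $m$ and $d$: take $\Sigma$ in general position and one point in each unbounded component; constant homotopies give the unboundedness property. For the three lines above with $s=1$ and one point in each of the seven components, the theorem gives $7>\gamma(3,2)=6$, so the point in the triangle cannot escape.

The proof starts from a second form of $\gamma$. Pascal's rule gives $\sum_{i=0}^{d-1}\binom mi=\sum_{i=0}^{d-1}\binom{m-1}i+\sum_{i=0}^{d-2}\binom{m-1}{i}$, and therefore
\begin{equation}\label{eq:gamma}
\gamma(m,d)=\sum_{i=0}^{d-1}\binom mi+\binom{m-1}{d-1}.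
\end{equation}
Each point of $S$ has a sign vector that records its side of every hyperplane. The functions $S\to\mathbb F_2$ are spanned by the monomials of degree at most $d$ in the sign variables. The monomials of degree less than $d$ account for the first term of \eqref{eq:gamma}, and we must show that those of degree $d$ add at most $\binom{m-1}{d-1}$ dimensions rather than $\binom md$. Section~\ref{sec:signs} extracts from the unboundedness property one escape direction $u_x\in S^{d-1}$ for each point $x$. Section~\ref{sec:algebra} reduces the theorem to the statement that certain parity functions on $d$-subsets of $\{1,\dots,m\}$ are coboundaries (Proposition~\ref{prop:key}). Section~\ref{sec:plane} proves this statement by hand in the plane, and Sections~\ref{sec:words} and~\ref{sec:cube} prove it in general. Section~\ref{sec:refined} contains a finer bound, which also applies to infinite sets $S$.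

\section{Sign vectors, cones and escape directions}\label{sec:signs}

In Sections~\ref{sec:signs}--\ref{sec:cube}, $\Sigma$ and $S$ satisfy the hypotheses of Theorem~\ref{thm:main}, $S\ne\emptyset$, $n=|S|$, and $[m]=\{1,\dots,m\}$. We identify the signs $\pm$ with $\pm1$.

Write $H_i=\{f_i=0\}$ with $f_i(v)=\langle a_i,v\rangle-b_i$, a nonzero constant if $H_i$ is at infinity. For $x\in S$ put $\varepsilon_i(x)=\operatorname{sgn}f_i(x)$ and $\varepsilon(x)=(\varepsilon_1(x),\dots,\varepsilon_m(x))$, and let $S_i^\pm=\{x\in S:\varepsilon_i(x)=\pm\}$. The sets on which all $f_i$ have prescribed signs are open and convex and partition $\mathbb R^d\setminus\Sigma$, so the nonempty ones are the components. Hence the vectors $\varepsilon(x)$, $x\in S$, are pairwise distinct.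

A homotopy changes $f_i$ but not the partition $S=S_i^+\cup S_i^-$, so we look for an object that depends on this partition alone. Let $C_i$ be the convex cone generated by the vectors $y-z$ with $y\in S_i^+$, $z\in S_i^-$, and let $C_i=\{0\}$ if $S_i^+$ or $S_i^-$ is empty. Since $S$ is finite, $C_i$ is finitely generated and therefore closed. The linear part of $f_i$ takes the value $f_i(y)-f_i(z)>0$ on a generator, so it is positive on $C_i\setminus\{0\}$, and $C_i\cap(-C_i)=\{0\}$. Put $K_i=C_i\cap S^{d-1}$; this set is compact and $K_i\cap(-K_i)=\emptyset$. A point on the positive side of $H_i$ that moves in a direction of $-K_i$ crosses every hyperplane inducing the same partition of $S$. This is the content of the next lemma, which is the only place where the unboundedness property is used.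

\begin{lemma}[Escape directions]\label{lem:escape}
For each $x\in S$ there is $u_x\in S^{d-1}$ with $u_x\notin-\varepsilon_i(x)K_i$ for all $i\in[m]$.
\end{lemma}

\begin{proof}
Let $\Sigma'$ be an arrangement as in the unboundedness property for $x$. By path lifting for the double cover $S^d\to\mathbb{RP}^d$ and rescaling, the path of the $i$th hyperplane lifts to a path in $\mathbb R^{d+1}\setminus\{0\}$, that is, to a path of nonzero affine functions from $f_i$ to some $f_i'$ defining the $i$th hyperplane of $\Sigma'$. Its values at the points of $S$ are continuous in $t$ and never zero, so $f_i'$ has the same signs on $S$ as $f_i$. Let $\ell_i'$ be the linear part of $f_i'$.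

The component $P$ of $\mathbb R^d\setminus\Sigma'$ containing $x$ is convex and unbounded, and $\varepsilon_i(x)f_i'>0$ on $P$. Choose $p_k\in P$ with $|p_k|\to\infty$ such that $e_k=(p_k-x)/|p_k-x|$ converges to some $u\in S^{d-1}$. For fixed $t\ge0$ and large $k$ the point $x+te_k$ lies on the segment from $x$ to $p_k$, hence in $P$. In the limit $\varepsilon_i(x)f_i'(x)+t\,\varepsilon_i(x)\ell_i'(u)\ge0$ for all $t\ge0$, so $\varepsilon_i(x)\ell_i'(u)\ge0$. If $u\in-\varepsilon_i(x)C_i$, then $u=-\varepsilon_i(x)\sum\lambda_{yz}(y-z)$ with $\lambda_{yz}\ge0$ not all zero, and $\varepsilon_i(x)\ell_i'(u)=-\sum\lambda_{yz}\bigl(f_i'(y)-f_i'(z)\bigr)<0$, a contradiction. Take $u_x=u$.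
\end{proof}

We fix such directions $u_x$. From now on the arrangements $\Sigma'$ play no role.

We shall often prescribe the sides of some hyperplanes and ignore the others. A \emph{sign word} is an element $w\in\{+,-,*\}^m$; its \emph{support} is $\operatorname{supp}w=\{i:w_i\neq *\}$. For $V\subset S$ put
\[
V_w=\{x\in V:\varepsilon_i(x)=w_i\text{ for all }i\in\operatorname{supp}w\},\qquad
X_w=S^{d-1}\setminus\bigcup_{i\in\operatorname{supp}w}(-w_iK_i).
\]
Lemma~\ref{lem:escape} says that $u_x\in X_w$ whenever $x\in S_w$. A set $I\subset[m]$ is \emph{shattered} if $S_w\ne\emptyset$ for every sign word $w$ with support $I$, that is, if all $2^{|I|}$ sign patterns on $I$ occur in $S$. The family $\Delta$ of shattered sets contains $\emptyset$ and is closed under taking subsets. Let $\Delta_k$ be the family of shattered sets with $k$ elements. The dimension $d$ enters the combinatorics through the following fact.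

\begin{lemma}\label{lem:missing}
Let $V$ be an $r$-dimensional vector space of real functions on a set, with $1\in V$, and let $g_1,\dots,g_r\in V$. Then some $\eta\in\{\pm\}^r$ is not of the form $(\operatorname{sgn}g_1(p),\dots,\operatorname{sgn}g_r(p))$ with all $g_i(p)\neq0$.
\end{lemma}

\begin{proof}
If $\sum c_ig_i=0$ with $c\ne0$, take $\eta_i=\operatorname{sgn}c_i$ when $c_i\ne0$ and $\eta_i$ arbitrary otherwise; a point $p$ with this pattern would satisfy $\sum c_ig_i(p)>0$. Otherwise the $g_i$ form a basis of $V$, and $1=\sum c_ig_i$ with $c\neq0$. Take $\eta_i=-\operatorname{sgn}c_i$ when $c_i\ne0$; a point with this pattern would give $1<0$.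
\end{proof}

The affine functions on $\mathbb R^d$ form a space of dimension $d+1$ containing $1$. Hence no set of $d+1$ indices is shattered, and every member of $\Delta$ has at most $d$ elements.

\section{Reduction to a parity statement}\label{sec:algebra}

Let $\mathbb F=\mathbb F_2$. We compute $n$ as the dimension of $\mathbb F^S$. Define $\chi_i\colon S\to\mathbb F$ by $\chi_i(x)=1$ if and only if $\varepsilon_i(x)=+$, and put $\chi_J=\prod_{i\in J}\chi_i$ for $J\subset[m]$, with $\chi_\emptyset=1$. For a sign word $w$ with support $J$, the indicator function of $S_w$ is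
\begin{equation}\label{eq:indicator}
\prod_{i:\,w_i=+}\chi_i\prod_{i:\,w_i=-}(1+\chi_i)=\chi_J+\bigl(\text{a sum of monomials }\chi_{J'}\text{ with }J'\subsetneq J\bigr).
\end{equation}

\begin{lemma}\label{lem:span}
For each $k$, the $\chi_J$ with $J\in\Delta$ and $|J|\le k$ span all $\chi_J$ with $|J|\le k$. The $\chi_J$ with $|J|\le d$ span $\mathbb F^S$.
\end{lemma}

\begin{proof}
If $J\notin\Delta$, choose $w$ with support $J$ and $S_w=\emptyset$. Then the left side of \eqref{eq:indicator} vanishes, so $\chi_J$ is a sum of monomials $\chi_{J'}$ with $J'\subsetneq J$. Induction on $|J|$ gives the first claim. Since the sign vectors of the points of $S$ are distinct, the indicator of a single point $x$ is \eqref{eq:indicator} for $w=\varepsilon(x)$, so all monomials together span $\mathbb F^S$. By the first claim with $k=m$, so do the $\chi_J$ with $J\in\Delta$, and these have $|J|\le d$.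
\end{proof}

The lemma already gives $n\le\sum_{i=0}^d\binom mi$. Without the unboundedness property the bound $\gamma(m,d)$ fails: for $m=3$, $d=2$ the sum equals $7$, the number of components of three lines in general position. To see how much the monomials of degree $d$ add, we pass to the orthogonal complement of those of lower degree. Identify subsets of $S$ with vectors of $\mathbb F^S$ and use the bilinear form $\langle\varphi,\psi\rangle=\sum_{x\in S}\varphi(x)\psi(x)$. It is nondegenerate, so $\dim L+\dim L^\perp=n$ for every subspace $L$. Let $\mathcal W$ be the space of subsets $W\subset S$ orthogonal to all $\chi_J$ with $|J|\le d-1$. Then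
\begin{equation}\label{eq:split}
n=\dim\operatorname{span}\{\chi_J:|J|\le d-1\}+\dim\mathcal W .
\end{equation}

Let $W\in\mathcal W$. By \eqref{eq:indicator}, for every sign word $w$,
\begin{equation}\label{eq:parity}
|W_w|\equiv
\begin{cases}0&\text{if }|\operatorname{supp}w|\le d-1,\\
M_W(\operatorname{supp}w)&\text{if }|\operatorname{supp}w|=d,
\end{cases}
\qquad\text{where } M_W(I)=\langle W,\chi_I\rangle ,
\end{equation}
modulo $2$. So the $2^d$ orthants cut out by $d$ hyperplanes contain numbers of points of $W$ that all have the same parity. The map $W\mapsto M_W|_{\Delta_d}\in\mathbb F^{\Delta_d}$ is linear, and it is injective on $\mathcal W$: if $M_W$ vanishes on $\Delta_d$, then $W$ is orthogonal to all $\chi_J$ with $J\in\Delta$, these span $\mathbb F^S$ by Lemma~\ref{lem:span}, and so $W=\emptyset$. It remains to find a subspace of small dimension that contains all $M_W$. Define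
\[
\delta_\Delta\colon\mathbb F^{\Delta_{d-1}}\to\mathbb F^{\Delta_d},\qquad(\delta_\Delta g)(I)=\sum_{k\in I}g(I\setminus k),
\]
where $I\setminus k$ stands for $I\setminus\{k\}$; this is the simplicial coboundary of the complex $\Delta$ in its top possible degree.

\begin{proposition}\label{prop:key}
For every $W\in\mathcal W$ there is $g\colon\Delta_{d-1}\to\mathbb F$ with $M_W(I)=\sum_{k\in I}g(I\setminus k)$ for all $I\in\Delta_d$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
We prove
\begin{equation}\label{eq:refined}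
n\le\sum_{k=0}^{d-1}|\Delta_k|+\operatorname{rank}\delta_\Delta\le\gamma(m,d).
\end{equation}
In \eqref{eq:split} the first term is at most $\sum_{k\le d-1}|\Delta_k|$ by Lemma~\ref{lem:span}, and $\mathcal W$ embeds in the image of $\delta_\Delta$ by Proposition~\ref{prop:key}. This is the first inequality. For the second, $|\Delta_k|\le\binom mk$, so by \eqref{eq:gamma} it suffices to show $\operatorname{rank}\delta_\Delta\le\binom{m-1}{d-1}$. The matrix of $\delta_\Delta$ is a submatrix of the matrix of the map $\delta$ given by the same formula from functions on all $(d-1)$-subsets of $[m]$ to functions on all $d$-subsets. Let $M=\delta g$. For a $(d+1)$-set $L$ we have $\sum_{k\in L}M(L\setminus k)=\sum_{k\ne l}g(L\setminus\{k,l\})=0$, because each unordered pair $\{k,l\}$ occurs twice. For a $d$-set $I\not\ni m$ and $L=I\cup\{m\}$ this reads $M(I)=\sum_{k\in I}M\bigl((I\setminus k)\cup\{m\}\bigr)$. So $M$ is determined by its values on the $\binom{m-1}{d-1}$ sets of size $d$ that contain $m$, and $\operatorname{rank}\delta\le\binom{m-1}{d-1}$.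
\end{proof}

\section{The plane}\label{sec:plane}

Proposition~\ref{prop:key} asks for a function $g$ on shattered $(d-1)$-sets that does not depend on the $d$-set $I$ in which they are viewed. For $d=2$ we must attach a parity $g(i)$ to each line that separates $S$, so that $M_W(\{i,j\})=g(i)+g(j)$ whenever all four quadrants of $H_i$ and $H_j$ meet $S$. We do this with step functions on the circle of directions. The general proof does not rely on this section.

Let $d=2$ and $W\in\mathcal W$; thus $|W|$ is even, and so is $|W\cap S_i^\pm|$ for each $i$. A \emph{step function} is a function $\varphi\colon S^1\to\mathbb F$ with finitely many jumps whose value at each point equals its value just after that point in the counterclockwise sense. If $V\subset S$ has even size, there are exactly two step functions, differing by the constant $1$, that jump precisely at those points equal to $u_x$ for an odd number of $x\in V$; we say that they \emph{belong to $V$}. For such $\varphi$ and $q\ne p$, the sum $\varphi(q)+\varphi(p)$ is the parity of the number of $x\in V$ with $u_x$ in the half-open counterclockwise arc $(q,p]$.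

Fix a step function $\varphi_*$ belonging to $W$. Let $\{i\}\in\Delta_1$. The set $K_i$ is nonempty, closed and connected, being the radial projection of the convex set $C_i\setminus\{0\}$. No $u_x$ with $x\in S_i^+$ lies in $-K_i$, so exactly one step function $\varphi_i^+$ belonging to $W\cap S_i^+$ vanishes on $-K_i$. In the same way exactly one step function $\varphi_i^-$ belonging to $W\cap S_i^-$ vanishes on $K_i$. In $\varphi_*+\varphi_i^++\varphi_i^-$ every $u_x$ with $x\in W$ is counted twice, so this function has no jumps. It is a constant, which we call $g(i)$.

\begin{figure}[ht]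
\centering
\begin{tikzpicture}[scale=1.5]
\draw[gray] (0,0) circle (1);
\draw[very thick] (-60:1.15) arc (-60:55:1.15);
\draw[very thick] (120:1.15) arc (120:235:1.15);
\draw[very thick] (35:1.3) arc (35:140:1.3);
\draw[very thick] (215:1.3) arc (215:320:1.3);
\node at (-10:1.4) {$K_i$};
\node at (170:1.46) {$-K_i$};
\node at (90:1.52) {$K_j$};
\node at (270:1.52) {$-K_j$};
\draw[thick,dashed] (235:0.85) arc (235:395:0.85);
\node at (315:0.45) {$S^1\setminus A$};
\draw[gray] (225:1) -- (45:1);
\fill (45:1) circle (0.04);
\fill (225:1) circle (0.04);
\node at (60:0.8) {$p$};
\node at (207:0.76) {$-p$};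
\end{tikzpicture}
\caption{The circle of directions for two lines $H_i$, $H_j$ whose four quadrants all meet $S$. The arcs $\pm K_i$, $\pm K_j$ are drawn outside the circle, and $p\in K_i\cap K_j$. The connected set $A=(-K_i)\cup K_j$ contains a closed semicircle with ends $\pm p$, so its complement (dashed), which contains the escape directions of the points with signs $(\varepsilon_i,\varepsilon_j)=(+,-)$, lies in the opposite open semicircle.}
\label{fig:circle}
\end{figure}

Now let $I=\{i,j\}\in\Delta_2$, and write $W^{st}$ for the set of $x\in W$ with $\varepsilon_i(x)=s$, $\varepsilon_j(x)=t$. Choose $y,z\in S$ with signs $(+,+)$ and $(-,-)$, and let $p=(y-z)/|y-z|\in K_i\cap K_j$. Evaluate $g(i)+g(j)$ at $p$: the function $\varphi_*$ cancels and $\varphi_i^-(p)=\varphi_j^-(p)=0$, so $g(i)+g(j)=\varphi_i^+(p)+\varphi_j^+(p)$. Both $\varphi_i^+$ and $\varphi_j^+$ vanish at $-p$. With $H=(-p,p]$ we obtain, since the points of $W^{++}$ are counted twice,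
\[
g(i)+g(j)\equiv\bigl|\{x\in W^{+-}:u_x\in H\}\bigr|+\bigl|\{x\in W^{-+}:u_x\in H\}\bigr|.
\]
The difference of a point of $S$ with signs $(-,+)$ and one with signs $(+,-)$ lies in $(-C_i)\cap C_j$, so $A=(-K_i)\cup K_j$ is connected. It contains $p$ and $-p$, hence one of the two closed semicircles with these ends, and $-A$ contains the other (Figure~\ref{fig:circle}). By Lemma~\ref{lem:escape}, $u_x\notin A$ for $x\in W^{+-}$ and $u_x\notin-A$ for $x\in W^{-+}$. If $A$ contains the closure of $H$, the two counts are $0$ and $|W^{-+}|$; otherwise they are $|W^{+-}|$ and $0$. In both cases $g(i)+g(j)=M_W(I)$ by \eqref{eq:parity}.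

Three features of this argument carry over. The function $\varphi_i^+$ is a union of arcs that join the escape directions in pairs inside $S^1\setminus(-K_i)$; parity is exactly the obstruction to such a pairing, which is why we work over $\mathbb F_2$. The number $g(i)$ is the homology class of a $1$-cycle on the circle. Finally, the arcs $K_i,K_j,-K_i,-K_j$ go once around the circle. For $d\ge3$ the corresponding $1$-cycle on $S^{d-1}$ bounds and carries no information. One fills it with a $2$-chain, combines such $2$-chains into $2$-cycles, and continues until a $(d-1)$-cycle appears.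

\section{Construction of the cochain $g$}\label{sec:words}

We use singular chains $C_k(Z)$ with coefficients in $\mathbb F$. The complex is augmented: $C_{-1}(Z)=\mathbb F$, and $\partial\colon C_0(Z)\to\mathbb F$ sends every point to $1$. Its homology is the reduced homology $\tilde H_*(Z)$, and a $0$-chain is a cycle if and only if it is a sum of an even number of points. We use that $\tilde H_k(Z)=0$ for all $k\ge0$ if $Z$ is nonempty and contractible, and that $\tilde H_k(S^{d-1})$ is $\mathbb F$ for $k=d-1$ and $0$ otherwise. If $Z'\subset Z$, then $C_k(Z')\subset C_k(Z)$.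

\subsection*{Contractible regions of directions}
To fill cycles inside the sets $X_w$ we need these sets to be acyclic. The following lemma is stated for an arbitrary norm because it will be applied to the cube as well.

\begin{lemma}\label{lem:cones}
Let $\mathbb S$ be the unit sphere of a norm $\|\cdot\|$ on $\mathbb R^d$, and let $D_1,\dots,D_r$, $r\ge1$, be convex cones with $D_i\cap(-D_i)=\{0\}$. If some $v\in\mathbb S$ lies in all $D_i$, then $Z=\mathbb S\setminus\bigcup_iD_i$ is nonempty and contractible.
\end{lemma}

\begin{proof}
Since $v\in D_i$ and $v\neq0$, we have $-v\notin D_i$, so $-v\in Z$. Let $p\in Z$ and $t\in[0,1]$. If $(1-t)p=tv$, comparing norms gives $t=\frac12$ and $p=v\notin Z$; so $N=\|(1-t)p-tv\|>0$, and $G(p,t)=((1-t)p-tv)/N$ is continuous with $G(p,0)=p$ and $G(p,1)=-v$. If $t<1$ and $G(p,t)\in D_i$, then $(1-t)p=N\,G(p,t)+tv\in D_i$, so $p\in D_i$, a contradiction. Thus $G$ contracts $Z$ to $-v$ within $Z$.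
\end{proof}

\begin{lemma}\label{lem:contractible}
If $w$ is a sign word whose support $J$ is nonempty and shattered, then $X_w$ is nonempty and contractible.
\end{lemma}

\begin{proof}
Let $-w$ be the word with all signs reversed. Choose $x\in S_{-w}$ and $y\in S_w$; they differ because $J\ne\emptyset$. Let $i\in J$. If $w_i=+$, then $y-x$ is a generator of $C_i$, and if $w_i=-$, then $x-y$ is. In both cases $x-y\in-w_iC_i$. Apply Lemma~\ref{lem:cones} to the cones $-w_iC_i$, $i\in J$, and $v=(x-y)/|x-y|$.
\end{proof}

The lemma fails for supports that are not shattered: for $d=1$, $f_1(v)=f_2(v)=v$, $S=\{-1,1\}$ and $w=(+,-)$ we have $K_1=K_2=\{1\}$ and $X_w=\emptyset$. This is why everything below is indexed by $\Delta$, and Lemma~\ref{lem:span} is what allows this restriction.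

\subsection*{The complex of words}
The $1$-cycle of Section~\ref{sec:plane} came from the partition of $W$ into the points on the two sides of $H_i$: in terms of sign words, $W_{w'}$ with $w'_i=*$ is the disjoint union of the two sets obtained by putting $+$ or $-$ in position $i$. To organize the higher fillings we add a fourth letter $\circ$ that stands for this relation and has boundary $*$ plus $+$ plus $-$.

A \emph{word} is an element $w\in\{+,-,*,\circ\}^m$. Its support is again $\operatorname{supp}w=\{i:w_i\ne*\}$, its \emph{signed part} is $\sigma(w)=\{i:w_i\in\{+,-\}\}$, and its \emph{degree} $|w|$ is the number of letters $\circ$. Sign words are the words of degree $0$. Let $w[i\to s]$ denote $w$ with the $i$th letter replaced by $s$. On the $\mathbb F$-vector space with the words as basis define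
\[
\partial w=\sum_{i:\,w_i=\circ}\bigl(w[i\to *]+w[i\to +]+w[i\to -]\bigr).
\]
The words occurring in $\partial w$ are the \emph{faces} of $w$, and a set of words is \emph{closed} if it contains the faces of its members. We have $\partial\partial w=0$, since each word $w[i\to s][j\to t]$ with $i\ne j$ arises twice, once for each order of the two replacements. A face $w'$ of $w$ has $|w'|=|w|-1$, $\operatorname{supp}w'\subset\operatorname{supp}w$, and keeps all signed letters of $w$. So if we put $X_w=S^{d-1}\setminus\bigcup_{i\in\sigma(w)}(-w_iK_i)$ for every word, then $X_{w'}\subset X_w$. By Lemma~\ref{lem:contractible},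
\begin{equation}\label{eq:acyclic}
\operatorname{supp}w\in\Delta\ \text{ and }\ \sigma(w)\neq\emptyset\ \Longrightarrow\ X_w\text{ is nonempty and contractible.}
\end{equation}
For $K\subset[m]$ let $\omega_K$ be the word with $\circ$ on $K$ and $*$ elsewhere. These are the words with $\sigma(w)=\emptyset$, and $X_{\omega_K}=S^{d-1}$.

All fillings in the proof are instances of one acyclic-carrier induction. Maps defined on a set of words are extended linearly to its span.

\begin{lemma}[Filling]\label{lem:fill}
Let $\mathcal A$ be a closed set of words, $Z$ a space, and $Z_w\subset Z$, $w\in\mathcal A$, subspaces with $Z_{w'}\subset Z_w$ whenever $w'$ is a face of $w$. Let $F(w)\in C_{|w|}(Z_w)$, $w\in\mathcal A$, satisfy $\partial F(w)=F(\partial w)$; for $|w|=0$ this means that $F(w)$ is a sum of an even number of points. Call $E$ a \emph{filling of $F$} on a closed set $\mathcal A'\subset\mathcal A$ if $E(w)\in C_{|w|+1}(Z_w)$ and $\partial E(w)=F(w)+E(\partial w)$ for all $w\in\mathcal A'$.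
\begin{enumerate}
\item[(a)] If $E$ is a filling on $\mathcal A'$ and all faces of $w\in\mathcal A$ lie in $\mathcal A'$, then $F(w)+E(\partial w)$ is a cycle in $C_{|w|}(Z_w)$.
\item[(b)] If $\mathcal A_0\subset\mathcal A_1\subset\mathcal A$ are closed and $\tilde H_{|w|}(Z_w)=0$ for all $w\in\mathcal A_1\setminus\mathcal A_0$, then every filling on $\mathcal A_0$ extends to a filling on $\mathcal A_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The chain lies in $C_{|w|}(Z_w)$ because $Z_{w'}\subset Z_w$ for the faces $w'$. Its boundary is $F(\partial w)+\bigl(F(\partial w)+E(\partial\partial w)\bigr)=0$. (b) Define $E(w)$ for $w\in\mathcal A_1\setminus\mathcal A_0$ by induction on $|w|$. When $w$ is reached, $E$ is a filling on the closed set consisting of $\mathcal A_0$ and the words of $\mathcal A_1$ of smaller degree. By (a), $F(w)+E(\partial w)$ is a cycle in $C_{|w|}(Z_w)$, and it bounds because $\tilde H_{|w|}(Z_w)=0$.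
\end{proof}

\subsection*{Definition of $g$}
Fix $W\in\mathcal W$. Put $U(w)=\sum_{x\in W_w}[u_x]$ if $|w|=0$ and $U(w)=0$ if $|w|\ge1$. Then $U(w)\in C_{|w|}(X_w)$ by Lemma~\ref{lem:escape}, and
\begin{equation}\label{eq:U}
U(\partial w)=0\quad\text{for every word }w .
\end{equation}
Indeed, if $|w|=1$ and $w_k=\circ$, then $W_{w[k\to*]}$ is the disjoint union of $W_{w[k\to+]}$ and $W_{w[k\to-]}$; if $|w|\ne1$, then $\partial w$ contains no word of degree $0$.

Let $\mathcal A$ be the closed set of words $w$ with $\operatorname{supp}w\in\Delta$ and $|\operatorname{supp}w|\le d-1$. On $\mathcal A$ we have $\partial U(w)=U(\partial w)$: both sides vanish, by \eqref{eq:U} and, for $|w|=0$, by the first case of \eqref{eq:parity}. Let $\mathcal A_1=\mathcal A\setminus\{\omega_K:K\in\Delta_{d-1}\}$. The removed words have degree $d-1$, the largest possible in $\mathcal A$, so they are not faces of members of $\mathcal A$ and $\mathcal A_1$ is closed. For $w\in\mathcal A_1$ we have $\tilde H_{|w|}(X_w)=0$: if $\sigma(w)\ne\emptyset$ by \eqref{eq:acyclic}, and otherwise because $w=\omega_K$ with $|K|\le d-2$ and $X_w=S^{d-1}$. Lemma~\ref{lem:fill}(b) with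 $\mathcal A_0=\emptyset$ yields a filling $E$ of $U$ on $\mathcal A_1$, which we fix. At the removed words the induction meets an obstruction, and this obstruction is $g$. For $K\in\Delta_{d-1}$ the chain $R_K=U(\omega_K)+E(\partial\omega_K)$ is a $(d-1)$-cycle in $S^{d-1}$ by Lemma~\ref{lem:fill}(a), and we define
\[
g(K)=[R_K]\in\tilde H_{d-1}(S^{d-1})=\mathbb F .
\]
For $d=1$ the set $\mathcal A_1$ is empty, and $g(\emptyset)$ is the parity of the number of points of $W$ with $u_x=1$. For $d=2$, $R_{\{i\}}$ is a sum of three $1$-chains, which play the roles of $\varphi_*,\varphi_i^+,\varphi_i^-$.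

\subsection*{The sum $\sum_lg(I\setminus l)$}
Fix $I\in\Delta_d$ and put $\mu=M_W(I)$. If $E$ extended to all words with support $I$ other than $\omega_I$, the identity $\partial\partial\omega_I=0$ would make $\sum_lR_{I\setminus l}$ a boundary. The extension fails in degree $0$ when $\mu=1$, since then each $U(w)$ with support $I$ has an odd number of points. We repair this by adding one extra point in each $X_w$, and we must then keep track of the chains that these extra points span.

Let $\mathcal B$ be the set of words $w\ne\omega_I$ with $\operatorname{supp}w\subset I$. It is closed, as $\omega_I$ is the only word of degree $d$ supported in $I$ and none has larger degree. Every $w\in\mathcal B$ with $\operatorname{supp}w=I$ has $\sigma(w)\neq\emptyset$, so \eqref{eq:acyclic} applies to it. We choose chains $\Phi(w)\in C_{|w|}(X_w)$, $w\in\mathcal B$, such that $\Phi(w)=0$ if $\operatorname{supp}w\ne I$, $\Phi(w)$ is a single point if $\operatorname{supp}w=I$ and $|w|=0$, and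
\begin{equation}\label{eq:Phi}
\partial\Phi(w)=\Phi(\partial w)\qquad\text{if }|w|\ge1 .
\end{equation}
If $\operatorname{supp}w\ne I$, both sides of \eqref{eq:Phi} vanish. For $\operatorname{supp}w=I$ we use induction on $|w|$. The chain $\Phi(\partial w)\in C_{|w|-1}(X_w)$ is a cycle: for $|w|=1$ it is a sum of two points, and for $|w|\ge2$ its boundary is $\Phi(\partial\partial w)=0$. So it bounds in $X_w$.

Split $\partial\omega_I=\alpha+\beta$, where
\[
\alpha=\sum_{l\in I}\omega_{I\setminus l},\qquad\beta=\sum_{k\in I}\bigl(\omega_I[k\to+]+\omega_I[k\to-]\bigr).
\]
Then $\partial\alpha=\partial\beta$, and all words in $\partial\alpha$ have support different from $I$. The chain $\theta_I=\Phi(\beta)\in C_{d-1}(S^{d-1})$ is a cycle: for $d=1$ it is a sum of two points, and for $d\ge2$ we have $\partial\theta_I=\Phi(\partial\beta)=\Phi(\partial\alpha)=0$.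

\begin{lemma}\label{lem:identity}
We have $\sum_{l\in I}g(I\setminus l)=\mu\,[\theta_I]$ in $\tilde H_{d-1}(S^{d-1})=\mathbb F$.
\end{lemma}

\begin{proof}
Let $F=U+\mu\Phi$ on $\mathcal B$. Then $\partial F(w)=F(\partial w)$ for all $w\in\mathcal B$. For $|w|\ge1$ this follows from \eqref{eq:U} and \eqref{eq:Phi}. For $|w|=0$ the number of points of $F(w)$ is, by \eqref{eq:parity}, congruent to $0+0$ if $\operatorname{supp}w\ne I$ and to $\mu+\mu$ if $\operatorname{supp}w=I$.

Let $\mathcal B_1=\mathcal B\setminus\{\omega_{I\setminus l}:l\in I\}$ and $\mathcal B_0=\{w\in\mathcal B_1:\operatorname{supp}w\ne I\}$. The removed words have degree $d-1$, the largest in $\mathcal B$, so $\mathcal B_1$ and $\mathcal B_0$ are closed. Moreover $\mathcal B_0\subset\mathcal A_1$ and $F=U$ on $\mathcal B_0$, so $E$ restricts to a filling of $F$ on $\mathcal B_0$. The words of $\mathcal B_1\setminus\mathcal B_0$ have support $I$, so by \eqref{eq:acyclic} and Lemma~\ref{lem:fill}(b) this filling extends to a filling $E_I$ of $F$ on $\mathcal B_1$.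

The faces of the words $\omega_{I\setminus l}$ lie in $\mathcal B_0$, where $E_I=E$, and the words in $\beta$ lie in $\mathcal B_1$. By \eqref{eq:U} for $\omega_I$ we have $U(\alpha)=U(\beta)$. Therefore
\[
\sum_{l\in I}R_{I\setminus l}=U(\alpha)+E_I(\partial\alpha)=U(\beta)+E_I(\partial\beta)=\partial E_I(\beta)+\mu\,\Phi(\beta),
\]
where the last step is the filling equation $\partial E_I(\beta)=U(\beta)+\mu\Phi(\beta)+E_I(\partial\beta)$. Taking homology classes gives the claim.
\end{proof}

The function $g$ was defined from $E$ alone, before $I$ was chosen. So Proposition~\ref{prop:key} follows once we know that $[\theta_I]=1$ for every $I\in\Delta_d$.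

\section{The class of $\theta_I$: comparison with the cube}\label{sec:cube}

The words with support $I$ index the faces of the cube $Q=[-1,1]^I$, and $\theta_I$ is assembled from the chains $\Phi(w)$ as the boundary $\partial Q$ is assembled from its faces. This alone does not make $\theta_I$ nontrivial; one needs a map $S^{d-1}\to\partial Q$ that respects the indexing. We shall send $\pm K_i$ to the facet $\{q_i=\pm1\}$, and the map lands in $\partial Q$ exactly because these sets cover the sphere. This is the statement that for $d=2$ read $A\cup(-A)=S^1$, and it is where $|I|=d$ is used.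

\begin{lemma}[Covering]\label{lem:cover}
If $I\in\Delta_d$, then $S^{d-1}=\bigcup_{i\in I}\bigl(K_i\cup(-K_i)\bigr)$.
\end{lemma}

\begin{proof}
Suppose that $u\in S^{d-1}$ lies in none of the cones $\pm C_i$, $i\in I$. Fix $i\in I$. The sets $S_i^\pm$ are nonempty since $\{i\}$ is shattered. We claim that the convex hull of the images of the generators $y-z$ of $C_i$ in $\mathbb R^d/\mathbb Ru$ does not contain $0$. Otherwise some convex combination of the generators equals $\lambda u$. If $\lambda>0$ then $u\in C_i$, if $\lambda<0$ then $u\in-C_i$, and $\lambda=0$ is excluded because the linear part of $f_i$ is positive on the generators. For $d=1$ the quotient is zero and the claim is already a contradiction. In general, a compact convex set not containing $0$ lies in an open half-space $\{\ell>0\}$, so there is a linear function $\ell_i$ on $\mathbb R^d$ with $\ell_i(u)=0$ and $\ell_i(y)>\ell_i(z)$ for all $y\in S_i^+$, $z\in S_i^-$. Choose $c_i$ strictly between $\max_{S_i^-}\ell_i$ and $\min_{S_i^+}\ell_i$. Then $\ell_i-c_i$ has sign $\varepsilon_i(x)$ at every $x\in S$. The $d$ functions $\ell_i-c_i$, $i\in I$, lie in the space of affine functions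 that are constant along $u$, which has dimension $(d-1)+1=d$ and contains $1$. By Lemma~\ref{lem:missing} some sign pattern on $I$ does not occur in $S$, so $I$ is not shattered, a contradiction.
\end{proof}

\begin{lemma}\label{lem:theta}
If $I\in\Delta_d$, then $[\theta_I]\ne0$ in $\tilde H_{d-1}(S^{d-1})$.
\end{lemma}

\begin{proof}
We keep $\mathcal B$, $\Phi$, $\alpha$, $\beta$ from Section~\ref{sec:words}. The boundary $\partial Q$ is the unit sphere of the norm $\|q\|_\infty=\max_i|q_i|$ on $\mathbb R^I$.

\emph{Carriers in the cube.} For $w\in\mathcal B$ let $Y_w=\{q\in\partial Q:q_i\ne-w_i\text{ for all }i\in\sigma(w)\}$; then $Y_{w'}\subset Y_w$ for a face $w'$ of $w$. The set $D_i=\{q:q_i\ge|q_j|\text{ for all }j\in I\}=\{q:q_i=\|q\|_\infty\}$ is a convex cone with $D_i\cap(-D_i)=\{0\}$ and $D_i\cap\partial Q=\{q\in Q:q_i=1\}$. Hence $Y_w=\partial Q\setminus\bigcup_{i\in\sigma(w)}(-w_iD_i)$. If $\sigma(w)\ne\emptyset$, the vector $v$ with $v_i=-w_i$ for $i\in\sigma(w)$ and $v_i=0$ otherwise has norm $1$ and lies in all these cones $-w_iD_i$. So $Y_w$ is nonempty and contractible by Lemma~\ref{lem:cones}.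

\emph{The map.} For $i\in I$ the sets $K_i$ and $-K_i$ are nonempty, compact and disjoint, so
\[
\rho_i(u)=\frac{\operatorname{dist}(u,-K_i)-\operatorname{dist}(u,K_i)}{\operatorname{dist}(u,-K_i)+\operatorname{dist}(u,K_i)}\in[-1,1]
\]
is continuous on $S^{d-1}$, equals $1$ exactly on $K_i$, and equals $-1$ exactly on $-K_i$. By Lemma~\ref{lem:cover}, $\rho=(\rho_i)_{i\in I}$ maps $S^{d-1}$ into $\partial Q$. If $u\in X_w$, then $\rho_i(u)\ne-w_i$ for $i\in\sigma(w)$, so $\rho(X_w)\subset Y_w$. Let $\rho_\#$ be the induced chain map.

\emph{The model chains.} For $w\in\mathcal B$ with support $I$ let $Q_w=\{q\in Q:q_i=w_i\text{ for }i\in\sigma(w)\}$, a face of $Q$ of dimension $r=|w|$ contained in $Y_w$. Its facets are the $Q_{w[k\to\pm]}$ with $w_k=\circ$. To a flag $P_0\subset P_1\subset\dots\subset P_r=Q_w$ of faces with $\dim P_j=j$ we attach the affine singular simplex whose $j$th vertex is the center of $P_j$. Let $\Psi(w)\in C_r(Y_w)$ be the sum of these simplices over all flags, and put $\Psi(w)=0$ if $\operatorname{supp}w\neq I$. We claim $\partial\Psi(w)=\Psi(\partial w)$ for $|w|\ge1$. Let $\operatorname{supp}w=I$, the other case being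 $0=0$. Deleting the last vertex from all simplices gives the sum over the flags of all facets of $Q_w$, which is $\Psi(\partial w)$. Deleting the $j$th vertex with $j<r$ gives each resulting simplex twice, because the remaining faces leave two choices for $P_j$: for $j=0$ the two endpoints of the edge $P_1$, and for $j>0$ the choice of which of the two coordinates that are free in $P_{j+1}$ but fixed in $P_{j-1}$ is freed first.

The chain $\Psi(\beta)$ is a cycle for the same reason as $\theta_I$. It is the sum of all $(d-1)$-simplices of the barycentric subdivision of $\partial Q$, with vertices ordered by the dimension of the faces. This triangulation has no $d$-simplices, so a nonzero simplicial $(d-1)$-cycle is not a simplicial boundary. Since the map from simplicial to singular chains induces an isomorphism in homology, $[\Psi(\beta)]\ne0$ in $\tilde H_{d-1}(\partial Q)$.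

\emph{Comparison.} Let $F=\rho_\#\Phi+\Psi$ on $\mathcal B$, with $F(w)\in C_{|w|}(Y_w)$. Then $\partial F(w)=F(\partial w)$: for $|w|\ge1$ by \eqref{eq:Phi} and the claim above, and for $|w|=0$ because $F(w)$ is zero or a sum of two points. On the closed set of $w\in\mathcal B$ with $\operatorname{supp}w\ne I$ we have $F=0$, and $T=0$ is a filling. The other words of $\mathcal B$ have $\sigma(w)\neq\emptyset$, so Lemma~\ref{lem:fill}(b) extends $T$ to a filling on $\mathcal B$. Since $T(\partial\beta)=T(\partial\alpha)=0$, we get $\partial T(\beta)=\rho_\#\theta_I+\Psi(\beta)$. Hence $\rho_*[\theta_I]=[\Psi(\beta)]\ne0$, and $[\theta_I]\ne0$.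
\end{proof}

As $\tilde H_{d-1}(S^{d-1})=\mathbb F$, Lemma~\ref{lem:theta} says $[\theta_I]=1$, and Lemma~\ref{lem:identity} becomes $\sum_{l\in I}g(I\setminus l)=M_W(I)$ for all $I\in\Delta_d$. This proves Proposition~\ref{prop:key}, and with it \eqref{eq:refined} and Theorem~\ref{thm:main}.

\section{The refined bound}\label{sec:refined}

Finiteness of $S$ made the cones $C_i$ closed and the dimension count possible, and separation made the monomials span $\mathbb F^S$. Both hypotheses can be dropped if one counts components instead of points.

\begin{theorem}\label{thm:refined}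
Let $\Sigma$ be any arrangement of $m$ hyperplanes in $\mathbb R^d$ and let $S\subset\mathbb R^d\setminus\Sigma$ be an arbitrary set, possibly infinite and possibly with several points in one component. Let $T\subset S$ be the set of those $x\in S$ for which some $\Sigma'$ homotopic to $\Sigma$ in $\mathbb R^d\setminus S$ has $x$ in an unbounded component of $\mathbb R^d\setminus\Sigma'$. Then the number $n$ of components of $\mathbb R^d\setminus\Sigma$ that meet $T$ is at most $\gamma(m,d)$. More precisely, choose one point of $T$ in each such component, let $\Delta$ be the complex of subsets of $[m]$ shattered by the chosen points, and let $\delta_\Delta$ be the map of Section~\ref{sec:algebra}. Then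
\[
n\le\sum_{k=0}^{d-1}|\Delta_k|+\operatorname{rank}_{\mathbb F_2}\delta_\Delta\le\gamma(m,d).
\]
\end{theorem}

\begin{proof}
If no component meets $T$, then $n=0$ and $\Delta$ is empty, so there is nothing to prove. Otherwise the chosen points form a nonempty set $S'\subset S$ with distinct sign vectors, so $n=|S'|\le2^m$ and $\Sigma$ separates $S'$. A homotopy avoiding $S$ avoids $S'$, so $S'$ has the unboundedness property. Apply \eqref{eq:refined} to $S'$.
\end{proof}

\begin{corollary}\label{cor:equality}
If $|S|=\gamma(m,d)$ in Theorem~\ref{thm:main}, then every set of at most $d-1$ hyperplanes of $\Sigma$ is shattered by $S$, and $\operatorname{rank}\delta_\Delta=\binom{m-1}{d-1}$.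
\end{corollary}

\begin{proof}
Both inequalities in \eqref{eq:refined} are equalities. By \eqref{eq:gamma}, each of the estimates $|\Delta_k|\le\binom mk$ for $k\le d-1$ and $\operatorname{rank}\delta_\Delta\le\binom{m-1}{d-1}$ must then be an equality.
\end{proof}

In the plane, the complex $\Delta$ is a graph and the refined bound can be read off from it.

\begin{corollary}\label{cor:plane}
Let $d=2$ in Theorem~\ref{thm:main}. Let $m'$ be the number of lines of $\Sigma$ that have points of $S$ on both sides, and let $c$ be the number of connected components of the graph on these $m'$ lines in which two lines are joined when all four quadrants they define meet $S$. Then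
\[
|S|\le 2m'+1-c .
\]
If $|S|=2m$, then $m'=m$ and the graph is connected.
\end{corollary}

\begin{proof}
We may assume $S\neq\emptyset$. Then $|\Delta_0|=1$, $|\Delta_1|=m'$, and $\Delta_2$ is the edge set of the graph. The kernel of $\delta_\Delta$ consists of the functions with $g(i)=g(j)$ along every edge, that is, of the functions constant on connected components. It has dimension $c$, so $\operatorname{rank}\delta_\Delta=m'-c$, and \eqref{eq:refined} gives $|S|\le1+m'+(m'-c)$. If $|S|=2m$, then $m'\ne0$, since otherwise $|S|\le1$. So $c\ge1$, and $2m\le2m'+1-c\le 2m'\le2m$ forces $m'=m$ and $c=1$.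
\end{proof}

This sharpens the bound $2m$, because $c\ge1$ as soon as $m'\ge1$. It is attained, for example, by $m$ distinct parallel lines with one point in each of the $m+1$ components: every line separates $S$, two parallel lines define only three regions, and so $c=m'=m$ and $2m'+1-c=m+1=|S|$.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Unbounded Regions In An Arrangement Of Lines In The Plane},
\texttt{http://www.emis.de/journals/BAG/vol.45/no.1/b45h1awe.pdf}

\end{thebibliography}
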